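# Fixed points of automorphisms of order $p^\infty$ of free pro-$p$ groups

## 1. A bound for the rank of $C_F(\alpha)$

Throughout, $p$ is a prime and $F$ is a free pro-$p$ group of finite rank $n$. Subgroups are closed and maps between profinite objects are continuous, unless said otherwise. We write $d(G)$ for the minimal number of topological generators of $G$ and $C_F(\alpha)=\{x\in F:\alpha(x)=x\}$.

**Theorem 1.** If $\alpha\in\operatorname{Aut}(F)$ has order $p^\infty$, then $C_F(\alpha)$ is finitely generated; more precisely $d(C_F(\alpha))\le n$.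

**Theorem 2.** (a) If $P\le\operatorname{Aut}(F)$ is any (abstract) subgroup whose closure is pro-$p$, then $d(C_F(P))\le n$.
(b) If $n\ge2$, the ranks of $C_F(\alpha)$ for $\alpha$ of order $p^\infty$ are exactly $0,1,\dots,n$. If $n=1$, only $0$ occurs.

Let us unpack this. The group $\operatorname{Aut}(F)$ is profinite, and the order of an element is a supernatural number. That $\alpha$ has order $p^\infty$ means that the closed subgroup $\overline{\langle\alpha\rangle}$ is an infinite pro-$p$ group, hence isomorphic to $\mathbb Z_p$. For example, $\operatorname{Aut}(\mathbb Z_p)=\mathbb Z_p^\times$, and multiplication by $1+p^2$ has order $p^\infty$; for odd $p$, multiplication by $-1$ has order $2$ and is not of this kind.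

The question whether $C_F(\alpha)$ must be finitely generated comes from "On Virtually Projective Groups" (https://mat.unb.br/pz/arquivos/virproj.pdf). Finite generation is not automatic for subgroups of $F$. Let $n\ge 2$ and let $M$ be the kernel of $F\to\mathbb Z_p$, $x_1\mapsto1$, $x_i\mapsto0$ for $i>1$. If $M$ had $m$ generators, the preimage $M\langle x_1^{p^k}\rangle$ of $p^k\mathbb Z_p$ would have $m+1$ generators for all $k$; but an open subgroup of index $p^k$ has rank $1+p^k(n-1)$ by Schreier's formula.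

For finite groups of automorphisms we may use the following known result.

**Theorem 3 (quoted).** If $P$ is a finite $p$-group of automorphisms of a free pro-$p$ group $E$, then $C_E(P)$ is a free factor of $E$. In particular, if $E$ has finite rank, then so does $C_E(P)$.

We also use these textbook facts.

* Closed subgroups of free pro-$p$ groups are free pro-$p$, and free pro-$p$ groups are projective among pro-$p$ groups.
* Finitely generated profinite groups are Hopfian: a surjective endomorphism is an isomorphism. Quotient maps of profinite groups by closed subgroups have continuous sections.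
* The automorphisms of $F$ acting trivially on $F/\Phi(F)$ form a pro-$p$ group.
* Let $\gamma_i(F)$ be the (closed) lower central series. Then $\bigcap_i\gamma_i(F)=1$, and $\bigoplus_i\gamma_i(F)/\gamma_{i+1}(F)$ is the free Lie ring over $\mathbb Z_p$ on $F^{ab}$ (Witt, Lazard). So each $\gamma_i(F)/\gamma_{i+1}(F)$ is a free $\mathbb Z_p$-module of finite rank.
* A ring that is complete and separated for a descending filtration indexed by $i\ge0$, and whose associated graded ring is left (right) Noetherian, is left (right) Noetherian.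

## 2. Rank one, diagonal automorphisms, and a transvection

If $n=1$, an automorphism of order $p^\infty$ of $F=\mathbb Z_p$ is multiplication by some $\mu\ne1$. A fixed point $x$ satisfies $(\mu-1)x=0$, so $C_F(\alpha)=1$. Since $\mu=1+p^2$ does have order $p^\infty$, this settles $n=1$ in Theorem 2(b).

**Proposition 4.** Let $x_1,\dots,x_n$ be a basis of $F$ and $\lambda=1+p^2$.
(i) Let $0\le r\le n-1$, and let $\alpha(x_i)=x_i$ for $i\le r$, $\alpha(x_i)=x_i^\lambda$ for $i>r$. Then $\alpha$ is an automorphism of order $p^\infty$ and $C_F(\alpha)=\langle x_1,\dots,x_r\rangle$ has rank $r$.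
(ii) Let $n\ge2$, and let $\alpha(x_i)=x_i$ for $i<n$, $\alpha(x_n)=x_nx_1$. Then $\alpha$ is an automorphism of order $p^\infty$ and $d(C_F(\alpha))\ge n$.

*Proof.* In both cases $\alpha$ is an endomorphism that is onto modulo $\Phi(F)$. So it is onto, and an automorphism by the Hopfian property.

(i) Here $\alpha$ acts trivially on $F/\Phi(F)$, so $\overline{\langle\alpha\rangle}$ is pro-$p$, and it is infinite because $\lambda$ has infinite order in $\mathbb Z_p^\times$ and acts on $F^{ab}$. Let $A=\langle x_1,\dots,x_r\rangle\le C_F(\alpha)$, a free factor of rank $r$, and let $\pi:F\to A$ be the retraction killing $x_i$ for $i>r$. Then $\pi\alpha=\pi$.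

Let $f\in C_F(\alpha)$ and suppose $g=f\pi(f)^{-1}\neq1$. Then $\alpha(g)=g$ and $\pi(g)=1$. Let $g\in\gamma_i(F)\setminus\gamma_{i+1}(F)$, with image $\omega\ne0$ in the degree-$i$ part of the free Lie ring, so that $\alpha$ fixes $\omega$. Decompose $\omega=\sum_j\omega_j$ by the degree $j$ in the variables $x_{r+1},\dots,x_n$. On the $j$-th component $\alpha$ acts as $\lambda^j$, so $(\lambda^j-1)\omega_j=0$, and $\omega_j=0$ for $j\ge1$ because the module is torsion-free. So $\omega$ lies in the free Lie ring on $x_1,\dots,x_r$, where the map $\pi_*$ induced by $\pi$ is the identity. But $\pi_*(\omega)=0$ since $\pi(g)=1$, a contradiction. Hence $C_F(\alpha)=A$.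

(ii) On $F/\Phi(F)$ the order of $\alpha$ is $p$, and on $F^{ab}$ it is infinite. So $\alpha^p$ lies in the pro-$p$ kernel of the action on $F/\Phi(F)$, and $\overline{\langle\alpha\rangle}$ is an infinite pro-$p$ group. The group $H=C_F(\alpha)$ contains $x_1,\dots,x_{n-1}$, and it contains $x_nx_1x_n^{-1}$, because $\alpha(x_nx_1x_n^{-1})=x_nx_1\cdot x_1\cdot x_1^{-1}x_n^{-1}$. The retraction $F\to B=\langle x_1,\dots,x_{n-1}\rangle$ killing $x_n$ maps $H$ onto $B$. If $d(H)\le n-1$, compose an epimorphism from a free pro-$p$ group of rank $n-1$ onto $H$ with $H\to B$. This is an epimorphism between free pro-$p$ groups of the same finite rank, hence an isomorphism, so $H\to B$ is injective. But $x_nx_1x_n^{-1}x_1^{-1}\ne1$ lies in $H$ and maps to $1$. So $d(H)\ge n$. $\square$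

In (ii) with $n=2$, the independent fixed elements $x_1$ and $x_2x_1x_2^{-1}$ have the same image in $F^{ab}$. So counting fixed vectors in $F^{ab}$ cannot bound $d(C_F(\alpha))$.

## 3. Fox vectors and the field of constants

**Completed group algebras.** For a profinite space $X=\varprojlim X_i$ with $X_i$ finite, let $\mathbb F_p[[X]]=\varprojlim\mathbb F_p[X_i]$. It is dual to the space $C(X,\mathbb F_p)$ of continuous functions. Hence if $0\ne a\in\mathbb F_p[[X]]$, some $\theta\in C(X,\mathbb F_p)$ has $\theta(a)\ne0$. A continuous map from $X$ to a profinite $\mathbb F_p$-space extends uniquely to a continuous linear map on $\mathbb F_p[[X]]$. A closed subset $X_0\subseteq X$ gives $\mathbb F_p[[X_0]]\subseteq\mathbb F_p[[X]]$, as continuous functions extend from $X_0$ to $X$. For a profinite group $G$, $\mathbb F_p[[G]]$ is a ring with augmentation ideal $I_G$. The basic example is $\mathbb F_p[[\mathbb Z_p^r]]=\mathbb F_p[[\zeta_1,\dots,\zeta_r]]$ with $\zeta_i=f_i-1$ for a $\mathbb Z_p$-basis $f_1,\dots,f_r$.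 More generally, for a profinite space $S$,
$$\mathbb F_p[[\mathbb Z_p^r\times S]]=\prod_{\mathbf j\in\mathbb N^r}\zeta^{\mathbf j}\,\mathbb F_p[[S]],\tag{1}$$
as one sees by writing $S$ as an inverse limit of finite sets. Here $\mathbb N=\{0,1,2,\dots\}$, $\zeta^{\mathbf j}=\zeta_1^{j_1}\cdots\zeta_r^{j_r}$ and $|\mathbf j|=j_1+\dots+j_r$. We write $\Lambda(\Gamma)=\mathbb F_p[[\Gamma]]$.

**Fox vectors.** The ideal $I_F$ is a free left $\mathbb F_p[[F]]$-module on $x_1-1,\dots,x_n-1$ (textbook fact). So each $h\in F$ gives a vector $h-1$ in a free module of rank $n$. Two examples: $x_1-1$ itself, and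
$$x_2x_1x_2^{-1}-1=x_2(x_1-1)+(1-x_2x_1x_2^{-1})(x_2-1).\tag{2}$$

It is tempting to say: $n+1$ elements of $H=C_F(\alpha)$ give $n+1$ vectors in a free module of rank $n$, so they are dependent. This stops at once for $n\ge2$. The free module $\mathbb F_p[[F]]$ of rank $1$ contains $I_F$, which is free of rank $n$; so free modules over $\mathbb F_p[[F]]$ have no dimension count. We must pass to a quotient $\Gamma=F/N$ whose algebra has a skew field of fractions.

**Definition (coinvariants).** For a normal subgroup $N$ of a profinite group $G$ and a profinite left $\mathbb F_p[[G]]$-module $M$, let $I_NM$ be the closed span of all $(g-1)m$ with $g\in N$, $m\in M$, and let $M_N=M/I_NM$. This is a module over $\mathbb F_p[[G/N]]$: the subspace $I_NM$ is a submodule because $z(g-1)m=(zgz^{-1}-1)zm$, and $N$ acts trivially on the quotient.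

For $M=\mathbb F_p[[G]]$, $I_NM$ is a two-sided ideal and $M_N=\mathbb F_p[[G/N]]$. Indeed, the map $G/N\to M_N$ extends to $\mathbb F_p[[G/N]]\to M_N$ and inverts the natural map in the other direction. So $I_N\mathbb F_p[[G]]$ is the kernel of $\mathbb F_p[[G]]\to\mathbb F_p[[G/N]]$. Since $I_F\cong\mathbb F_p[[F]]^n$, the module $(I_F)_N$ is free over $\Lambda(\Gamma)$ on the classes $[x_1],\dots,[x_n]$, where $[h]$ denotes the class of $h-1$.

We shall see that for $\Gamma=F/\gamma_c(F)$ the ring $\Lambda(\Gamma)$ has a skew field of fractions $K=Q(\Gamma)$. Put $N=\gamma_c(F)$. Then $V=K\otimes_{\Lambda(\Gamma)}(I_F)_N$ has dimension $n$, and $\alpha$ acts on it semilinearly: $\alpha(kv)=\alpha(k)\alpha(v)$. If $\alpha(h)=h$, then $[h]$ is a fixed vector. For the transvection with $n=2$, $c=2$, (2) gives the vector $x_2[x_1]+(1-x_1)[x_2]$ over the commutative ring $\Lambda(F^{ab})$. As $\alpha([x_2])=[x_2x_1]=[x_2]+x_2[x_1]$, its image under $\alpha$ is $x_2x_1[x_1]+(1-x_1)[x_2]+(1-x_1)x_2[x_1]$, which is the same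 vector. Over $K$ it is independent of $[x_1]$: Fox vectors see what $F^{ab}$ does not.

**Lemma 5.** Let $K$ be a skew field, $\mathcal P$ a group of automorphisms of $K$, and $V$ a left $K$-space with a semilinear $\mathcal P$-action. If finitely many $\mathcal P$-fixed vectors are dependent over $K$, they are dependent over $K^{\mathcal P}$.

*Proof.* Take a nontrivial relation $\sum k_jv_j=0$ with the fewest nonzero coefficients, scaled on the left so that one coefficient is $1$. For $\alpha\in\mathcal P$ we get $\sum(\alpha(k_j)-k_j)v_j=0$, a shorter relation, so it is trivial. Hence $\alpha(k_j)=k_j$ for all $j$. $\square$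

So $n+1$ elements $h_0,\dots,h_n\in H$ satisfy $\sum k_j[h_j]=0$ with $k_j\in K^\alpha$. Is this a contradiction if the $h_j$ are independent modulo $\Phi(H)$? Not yet. If $\alpha$ is trivial on $\Gamma$, then $K^\alpha=K$ and the relation merely says that $n+1$ vectors in an $n$-dimensional space are dependent. We need an intermediate group in which the $h_j$ are still part of a basis, with the coefficients supported on that group. The natural choice is the preimage $\hat Z$ of $Z=C_\Gamma(\alpha)$ in $F$: these preimages shrink to $H$ as $c\to\infty$. What is needed is then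
$$K^\alpha=Q(\Gamma^\alpha),\qquad \Gamma^\alpha:=C_\Gamma(\alpha).$$
This fails in general. Take $p=2$, $\Gamma=\mathbb Z_2$ with generator $\gamma$, and $\alpha=-1$. Then $\Gamma^\alpha=1$ and $Q(\Gamma^\alpha)=\mathbb F_2$, but $\gamma+\gamma^{-1}=\gamma^{-1}(\gamma-1)^2$ is a constant outside $\mathbb F_2$. Here $\alpha$ is the identity modulo $2$ but not modulo $4$. The point of the proof is that the equality holds when $\alpha$ acts as the identity modulo $p^2$ on the layers of $\Gamma$.

## 4. Torsion-free nilpotent quotients and their skew fields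

**Definition (the class $\mathcal N$).** A pro-$p$ group $\Gamma$ is in $\mathcal N$ if it has a finite series $1=Y_0<Y_1<\dots<Y_m=\Gamma$ of normal subgroups with $Y_i/Y_{i-1}$ central in $\Gamma/Y_{i-1}$ and isomorphic to $\mathbb Z_p^{r_i}$, $r_i\ge1$. The case $m=0$ is allowed.

Subgroups of members are members: intersect the series and omit repetitions. The groups $F/\gamma_c(F)$ are in $\mathcal N$. The running example is the Heisenberg group $\Gamma=F/\gamma_3(F)$ for $n=2$. Let $x,y$ be the images of the basis and $z=xyx^{-1}y^{-1}$, which is central. Each element is uniquely $x^ay^bz^c$ with $a,b,c\in\mathbb Z_p$, and $Y_1=\langle z\rangle$, $\Gamma/Y_1\cong\mathbb Z_p^2$.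

**Lemma 6.** Let $Y\cong\mathbb Z_p^r$ $(r\ge1)$ be a central subgroup of a pro-$p$ group $\Gamma$, with basis $f_1,\dots,f_r$, and $\zeta_i=f_i-1$. Let $\bar\Gamma=\Gamma/Y$, $\Lambda=\Lambda(\Gamma)$, $\bar\Lambda=\Lambda(\bar\Gamma)$ and $P^i=I_Y^i\Lambda=\sum_{|\mathbf j|=i}\zeta^{\mathbf j}\Lambda$.
(i) The $P^i$ are closed two-sided ideals with $P^iP^k\subseteq P^{i+k}$, $\bigcap_iP^i=0$, and $\Lambda$ is complete for this filtration.
(ii) $\operatorname{gr}\Lambda=\bigoplus_iP^i/P^{i+1}=\bar\Lambda[\zeta_1,\dots,\zeta_r]$, with central variables.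
(iii) If $Y\le\Delta\le\Gamma$, the filtration of $\Lambda$ induces on $\Lambda(\Delta)$ its own $Y$-adic filtration, and $\operatorname{gr}\Lambda(\Delta)\subseteq\operatorname{gr}\Lambda$ is the inclusion $\Lambda(\Delta/Y)[\zeta]\subseteq\bar\Lambda[\zeta]$.

*Proof.* A continuous section of $\Gamma\to\bar\Gamma$ with image $S$ gives a homeomorphism $Y\times S\to\Gamma$. By (1), each element of $\Lambda$ is uniquely $\sum_{\mathbf j}\zeta^{\mathbf j}\lambda_{\mathbf j}$ with $\lambda_{\mathbf j}\in\mathbb F_p[[S]]$, and all families occur. Then $P^i$ is the set of elements with $\lambda_{\mathbf j}=0$ for $|\mathbf j|<i$. Indeed, elements of $\sum_{|\mathbf j|=i}\zeta^{\mathbf j}\Lambda$ have this property; conversely, in a series with this property, divide each monomial by some monomial of degree $i$ and collect the finitely many groups. Together with the centrality of the $\zeta_i$ this gives (i); a sum $\sum a_i$ with $a_i\in P^i$ is formed coefficient by coefficient. The map $\mathbb F_p[[S]]\to\bar\Lambda$ is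 bijective, $\Lambda\to\bar\Lambda$ sends $\sum\zeta^{\mathbf j}\lambda_{\mathbf j}$ to the image of $\lambda_{\mathbf 0}$, and its kernel is $P^1$. So $P^i/P^{i+1}=\bigoplus_{|\mathbf j|=i}\zeta^{\mathbf j}\bar\Lambda$, which is (ii). For (iii), an element of exact order $i$ in $\Lambda(\Delta)$ has a nonzero leading form in $\Lambda(\Delta/Y)[\zeta]$, which stays nonzero in $\bar\Lambda[\zeta]$. So it has exact order $i$ in $\Lambda$. $\square$

For $0\neq a\in\Lambda$ let $v(a)$ be its order and $\sigma(a)\in P^{v(a)}/P^{v(a)+1}$ its leading form; $v(0)=\infty$. In the Heisenberg example with $Y=\langle z\rangle$, $\operatorname{gr}\Lambda=\mathbb F_p[[\mathbb Z_p^2]][\zeta]$ is commutative, although $\Lambda$ is not.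

**Lemma 7.** For $\Gamma\in\mathcal N$, $\Lambda(\Gamma)$ is a left and right Noetherian domain.

*Proof.* Induct on $m$; for $m=0$ the ring is $\mathbb F_p$. With $Y=Y_1$, $\bar\Lambda$ is a Noetherian domain by induction. So $\operatorname{gr}\Lambda=\bar\Lambda[\zeta]$ is one by Hilbert's basis theorem. As the filtration is separated and $\operatorname{gr}\Lambda$ is a domain, $\sigma(a)\sigma(b)\neq0$ shows that $ab\ne0$ for $a,b\ne0$. As it is complete, $\Lambda$ is Noetherian by the fact in Section 1. $\square$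

A left Noetherian domain $\Lambda$ is left Ore, i.e. $\Lambda a\cap\Lambda b\ne0$ for $a,b\neq0$. Otherwise $\sum_i\Lambda ab^i$ is an infinite direct sum: in $\sum_ic_iab^i=0$ the element $c_0a$ lies in $\Lambda a\cap\Lambda b=0$, so $c_0=0$; cancel $b$ and repeat. So $\Lambda(\Gamma)$ is left and right Ore and has a skew field of fractions $Q(\Gamma)$, whose elements can be written $a^{-1}b$ and also $b_1a_1^{-1}$, and finitely many elements have a common left (right) denominator. For $\Delta\le\Gamma$, $\Lambda(\Delta)\subseteq\Lambda(\Gamma)$ gives $Q(\Delta)\subseteq Q(\Gamma)$.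

Now fix $\Gamma\in\mathcal N$ with $m\ge1$, $Y=Y_1$, $K=Q(\Gamma)$ and $D=\operatorname{Frac}(\operatorname{gr}\Lambda)$. As $\operatorname{gr}\Lambda$ is a domain, $v(ab)=v(a)+v(b)$ and $\sigma(ab)=\sigma(a)\sigma(b)$ for $a,b\ne0$.

**Lemma 8.** (i) $v(a^{-1}b)=v(b)-v(a)$ is well defined on $K$, $v(xy)=v(x)+v(y)$, and $v(x+y)\ge\min(v(x),v(y))$.
(ii) Let $O=\{x\in K:v(x)\ge0\}$. Put $\rho(a^{-1}b)=\sigma(a)^{-1}\sigma(b)$ if $v(a)=v(b)$ and $\rho(a^{-1}b)=0$ if $v(b)>v(a)$. Then $\rho:O\to D$ is a well-defined ring homomorphism with kernel $\{v>0\}$.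
(iii) If $v(x)=0$ and $x=b_1a_1^{-1}$ with $a_1,b_1\in\Lambda$, then $\rho(x)=\sigma(b_1)\sigma(a_1)^{-1}$.

*Proof.* *Well-definedness.* If $a^{-1}b=a'^{-1}b'$ (both nonzero), choose $c,c'\ne0$ with $ca=c'a'$; then $cb=c'b'$. Taking orders and subtracting gives $v(b)-v(a)=v(b')-v(a')$. If $v(a)=v(b)$, taking leading forms gives $\sigma(c)\sigma(a)=\sigma(c')\sigma(a')$ and $\sigma(c)\sigma(b)=\sigma(c')\sigma(b')$, so $\sigma(a)^{-1}\sigma(b)=\sigma(a')^{-1}\sigma(b')$.

*Products.* Let $x=a^{-1}b$, $y=c^{-1}d$ be nonzero and $eb=fc$ with $e,f\ne0$. Then $xy=(ea)^{-1}fd$ and $v(f)-v(e)=v(b)-v(c)$, so $v(xy)=v(x)+v(y)$. If $v(x)=v(y)=0$, then $\rho(xy)=\sigma(a)^{-1}\sigma(e)^{-1}\sigma(f)\sigma(d)$, and $\sigma(e)\sigma(b)=\sigma(f)\sigma(c)$ gives $\sigma(e)^{-1}\sigma(f)=\sigma(b)\sigma(c)^{-1}$. Hence $\rho(xy)=\rho(x)\rho(y)$. If $x,y\in O$ and $v(x)>0$ or $v(y)>0$, both sides are $0$.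

*Sums.* With a common left denominator, $x=a^{-1}b$, $y=a^{-1}b'$, the inequality is that for $v(b+b')$. For $x,y\in O$ we have $\rho(a^{-1}b)=\sigma(a)^{-1}b_{[v(a)]}$, where $b_{[i]}$ is the image of $b\in P^i$ in $P^i/P^{i+1}$. This is additive in $b$. The kernel is clear.

(iii) If $x=a^{-1}b$, then $ba_1=ab_1$, so $\sigma(b)\sigma(a_1)=\sigma(a)\sigma(b_1)$. $\square$

Write $\bar x=\rho(x)$ and let $R=\rho(O)\subseteq D$ be the residue skew field.

The last tool of this section pushes elements of $\Lambda(\Gamma)$ down to $\Lambda(\Delta)$.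

**Lemma 9.** Let $\Delta\le\Gamma$, let $T=\Gamma/\Delta$ (left cosets), let $s:T\to\Gamma$ be a continuous section, and let $\psi:T\to\mathbb F_p$ be continuous. Then $s(t)\delta\mapsto\psi(t)\delta$ extends to a continuous right $\Lambda(\Delta)$-linear map $\varphi_\psi:\Lambda(\Gamma)\to\Lambda(\Delta)$. If $a\ne0$, some $\psi$ has $\varphi_\psi(a)\ne0$.

*Proof.* As $(t,\delta)\mapsto s(t)\delta$ is a homeomorphism $T\times\Delta\to\Gamma$, the extension exists; linearity holds on group elements. The functions $\psi\otimes\theta$ with $\theta\in C(\Delta,\mathbb F_p)$ span $C(T\times\Delta,\mathbb F_p)$. So if $a\ne0$, some $\psi\otimes\theta$ does not vanish on $a$; its value there is $\theta(\varphi_\psi(a))$. $\square$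

## 5. Constants of $Q(\Gamma)$

**The model case.** Let $\Gamma=\mathbb Z_p$ with generator $\gamma$, $t=\gamma-1$, and $\alpha(\gamma)=\gamma^\lambda$, $\lambda=1+p^2$. Then $\Gamma^\alpha=1$ and $K=\mathbb F_p((t))$, and we want $K^\alpha=\mathbb F_p$. Let $f\ne 0$ be a constant; replacing $f$ by $f^{-1}$ if necessary, $f\in\mathbb F_p[[t]]$. Consider
$$\Phi(t,U)=f\big((1+t)(1+U)-1\big)-f(t)\in\mathbb F_p[[t,U]].$$
We have $\lambda^{p^k}=1+p^{k+2}u_k$ with a unit $u_k$. Substituting $U=(1+t)^{p^{k+2}u_k}-1$, a series of order exactly $p^{k+2}$, turns $\Phi$ into $\alpha^{p^k}(f)-f=0$. Suppose $\Phi=\sum_{j\ge\nu}\phi_j(t)U^j$ with $\phi_\nu\ne0$ of order $e$. After the substitution, the term $j=\nu$ has order $e+\nu p^{k+2}$, and the others have order at least $(\nu+1)p^{k+2}$. Once $p^{k+2}>e$ nothing can cancel the first term, a contradiction. So $\Phi=0$, and $t=0$ gives $f(U)=f(0)$. The general proof ends in the same way, once the constant is known to live over a group on which $\alpha$ moves elements only by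 central factors.

**Definition (admissible pair).** Let $\Gamma\in\mathcal N$ and $\alpha\in\operatorname{Aut}\Gamma$. The pair $(\Gamma,\alpha)$ is admissible if there is a series as in Section 4 with $\alpha(Y_i)=Y_i$ such that $\alpha$ acts on every $Y_i/Y_{i-1}$ as the identity modulo $p^2$.

Then $(\Gamma,\alpha^p)$ is admissible with the same series, and so is $(\Gamma/Y_1,\alpha)$ if $m\ge1$. Here are two examples on the Heisenberg group.

* *Example A:* $x\mapsto x^\lambda$, $y\mapsto y$, $z\mapsto z^\lambda$. Then $x^ay^bz^c\mapsto x^{\lambda a}y^bz^{\lambda c}$, so $\Gamma^\alpha=\langle y\rangle$, while the preimage of $(\Gamma/Y_1)^\alpha$ is $\langle y,z\rangle$.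
* *Example B:* $x\mapsto xz^{p^2}$, $y\mapsto y$, $z\mapsto z$. Then $x^ay^bz^c\mapsto x^ay^bz^{c+p^2a}$, so $\Gamma^\alpha=\langle y,z\rangle$, while the preimage of $(\Gamma/Y_1)^\alpha$ is $\Gamma$.

In Example B, $\alpha$ is the identity on $\operatorname{gr}\Lambda$, so leading forms give no information about constants. This is why the proof below needs two different arguments: leading forms reduce to the preimage of $(\Gamma/Y_1)^\alpha$, and the argument of the model case does the rest.

**Lemma 10.** Let $(\Gamma,\alpha)$ be admissible.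
(i) If $m\ge1$ and $Y=Y_1$ (written additively), then on $Y$: $1+\alpha+\dots+\alpha^{p^k-1}=p^k\varepsilon_k$ with $\varepsilon_k\in1+p\operatorname{End}(Y)$.
(ii) $\Gamma^{\alpha^p}=\Gamma^\alpha$.

*Proof.* (i) Let $q=p^k$ and $\alpha|_Y=1+X$ with $X\in p^2\operatorname{End}(Y)$. The sum is $\sum_{j\ge0}\binom q{j+1}X^j=q\sum_{j\ge0}\binom{q-1}jX^j/(j+1)$. For $j\ge1$, $v_p(j+1)\le\log_2(j+1)\le j$. So $X^j/(j+1)$ is divisible by $p$ to the power $2j-v_p(j+1)\ge j\ge1$.

(ii) Induct on $m$; $m=0$ is trivial. Let $\alpha^p(\gamma)=\gamma$. By induction $\gamma Y$ is fixed by $\alpha$, so $\alpha(\gamma)=\gamma y$ with $y\in Y$. Iterating, $\gamma=\alpha^p(\gamma)=\gamma\cdot(1+\alpha+\dots+\alpha^{p-1})y=\gamma\cdot p\varepsilon_1y$. As $\varepsilon_1$ is invertible and $Y$ is torsion-free, $y=0$. $\square$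

**Lemma 11.** Let $E$ be a skew field with automorphism $\alpha$, extended to $E[\zeta_1,\dots,\zeta_r]$ (central variables) by fixing the $\zeta_i$. Then $\operatorname{Frac}(E[\zeta])^\alpha=\operatorname{Frac}(E^\alpha[\zeta])$.

*Proof.* Let $\alpha(x)=x$. The left ideal $J=\{f\in E[\zeta]:fx\in E[\zeta]\}$ is nonzero, and $\alpha$-stable since $\alpha(f)x=\alpha(fx)$. Take $0\ne f\in J$ with the fewest monomials, scaled on the left by $E$ so that one coefficient is $1$. Then $\alpha(f)-f\in J$ has fewer monomials, so it is $0$. Hence $f\in E^\alpha[\zeta]$, the element $g=fx$ is also fixed, so $g\in E^\alpha[\zeta]$, and $x=f^{-1}g$. The other inclusion is clear. $\square$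

**Proposition 12.** If $(\Gamma,\alpha)$ is admissible, then $Q(\Gamma)^\alpha=Q(\Gamma^\alpha)$.

*Proof.* The inclusion "$\supseteq$" is clear. We prove "$\subseteq$" by induction on $m$. For $m=0$, $Q(\Gamma)=\mathbb F_p$. Let $m\ge1$, $Y=Y_1$, and use the notation of Section 4. Let $\bar K=Q(\bar\Gamma)$, let $\Gamma'$ be the preimage of $\bar\Gamma^\alpha$ in $\Gamma$, and put $\Lambda'=\Lambda(\Gamma')$, $K'=Q(\Gamma')$. Then $Y\le\Gamma'$, $\alpha(\Gamma')=\Gamma'$, and by Lemma 6(iii) $v$ and $\sigma$ on $\Lambda'$ are the restrictions of those on $\Lambda$.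

**Step 1: the constants of the residue field.** The purpose is to find $D^\alpha$ by induction. By the induction hypothesis for $(\bar\Gamma,\alpha)$ and $(\bar\Gamma,\alpha^p)$ and by Lemma 10(ii),
$$\bar K^\alpha=Q(\bar\Gamma^\alpha)=Q(\bar\Gamma^{\alpha^p})=\bar K^{\alpha^p}.\tag{3}$$
Since $\alpha(Y)=Y$, $\alpha(P^i)=P^i$. So $\alpha$ preserves $v$ and acts on $\operatorname{gr}\Lambda$, $D$ and $R$, with $\sigma(\alpha(a))=\alpha(\sigma(a))$ and $\rho(\alpha(x))=\alpha(\rho(x))$. Moreover, written multiplicatively, $\alpha(f_i)=f_ig^p$ for some $g\in Y$, and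
$$\alpha(\zeta_i)=f_ig^p-1=\zeta_i+f_i(g-1)^p\equiv\zeta_i \bmod I_Y^2 .$$
So $\alpha$ acts on $\operatorname{gr}\Lambda=\bar\Lambda[\zeta]$ through the coefficients and fixes the variables. As $D=\operatorname{Frac}(\bar K[\zeta])$, Lemma 11 (for $\alpha$ and for $\alpha^p$) and (3) give
$$D^\alpha=D^{\alpha^p}=D':=\operatorname{Frac}(\operatorname{gr}\Lambda'),\tag{4}$$
because $\operatorname{gr}\Lambda'=\Lambda(\bar\Gamma^\alpha)[\zeta]$.

Let $R'$ be the set of residues of elements of $K'\cap O$. Writing such elements as left fractions over $\Lambda'$ we see $R'\subseteq D'$. We also need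
$$R\cap D'=R'.\tag{5}$$
Let $0\ne\bar x\in R\cap D'$. By Lemma 8(iii), $\bar x=\beta\eta^{-1}$ with $\beta,\eta\in\operatorname{gr}\Lambda$ nonzero and homogeneous of equal degree. Also $\bar x=f^{-1}g$ with $f,g\in\operatorname{gr}\Lambda'$. From $f\beta=g\eta$ we get $f_i\beta=g_i\eta$ for the homogeneous components. Choose $i$ with $f_i\ne0$; then $g_i\ne0$ and $\bar x=f_i^{-1}g_i$. Lift $f_i,g_i$ to elements $a,b$ of $\Lambda'$ with these leading forms. Then $a^{-1}b\in K'$ has valuation $0$ and residue $\bar x$.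

From now on let $0\ne\xi\in K^\alpha$.

**Step 2: approximating $\xi$ by elements of $K'$.** We claim that for every $i\ge v(\xi)$ there is $\xi_i\in K'$ with $v(\xi-\xi_i)\ge i$. Start with $\xi_{v(\xi)}=0$. Given $\xi_i$, if $v(\xi-\xi_i)\ge i+1$, put $\xi_{i+1}=\xi_i$. Otherwise let $\pi=\zeta_1\in\Lambda'$, which is central with $v(\pi)=1$, and write $\xi-\xi_i=\pi^ix$ with $v(x)=0$ ($i$ may be negative). Put $u=\alpha(\pi)^i\pi^{-i}=(\alpha(\pi)\pi^{-1})^i$; its residue is $1$ because $\sigma(\alpha(\pi))=\zeta_1$. Applying $\alpha$ gives $\xi-\alpha(\xi_i)=\pi^iu\,\alpha(x)$, and subtracting,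
$$y:=\pi^{-i}(\xi_i-\alpha(\xi_i))=u\,\alpha(x)-x\in K'\cap O.$$
Take residues: $\alpha(\bar x)=\bar x+\bar y$ with $\bar y\in R'\subseteq D'=D^\alpha$. So $\alpha$ translates $\bar x$ by a constant, and in characteristic $p$ such a translation dies after $p$ steps: $\alpha^p(\bar x)=\bar x+p\bar y=\bar x$. By (4), $\bar x\in D^{\alpha^p}=D'$, and by (5) there is $x'\in K'\cap O$ with residue $\bar x$. Then $\xi_{i+1}=\xi_i+\pi^ix'$ works, since $v(x-x')\ge1$.

**Step 3: $\xi\in K'$.** Approximation does not yet give membership; a functional does. Write $\xi=a^{-1}b$ with $a,b\in\Lambda$, and choose by Lemma 9 (with $\Delta=\Gamma'$) a right $\Lambda'$-linear $\varphi:\Lambda\to\Lambda'$ with $\varphi(a)\ne0$. Since $P^i=\sum_{|\mathbf j|=i}\Lambda\zeta^{\mathbf j}$ and $\zeta^{\mathbf j}\in\Lambda'$, we have $v(\varphi(\mu))\ge v(\mu)$ for $\mu\in\Lambda$. Write $\xi_i=\mu'c^{-1}$ with $\mu',c\in\Lambda'$. Then $\varphi(b)c-\varphi(a)\mu'=\varphi(bc-a\mu')$, so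
$$v(\varphi(b)-\varphi(a)\xi_i)\ge v(bc-a\mu')-v(c)=v(b-a\xi_i)=v(a)+v(\xi-\xi_i)\ge v(a)+i.$$
Also $v(\varphi(a)(\xi-\xi_i))\ge v(\varphi(a))+i$. Hence $v(\varphi(b)-\varphi(a)\xi)\ge i+\min(v(a),v(\varphi(a)))$ for all $i$, so $\varphi(b)=\varphi(a)\xi$ and $\xi=\varphi(a)^{-1}\varphi(b)\in K'$.

**Step 4: $\alpha$ on $\Gamma'$ as a central translation.** This sets up the analogue of $U$ in the model case. For $\gamma\in\Gamma'$ put $\chi(\gamma)=\gamma^{-1}\alpha(\gamma)\in Y$. As $Y$ is central, $\chi(\gamma\delta)=\delta^{-1}\chi(\gamma)\alpha(\delta)=\chi(\gamma)\chi(\delta)$, so $\chi:\Gamma'\to Y$ is a homomorphism. Its kernel is $\Gamma'':=\Gamma^\alpha$, as $\Gamma^\alpha\le\Gamma'$. By Lemma 10(i),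
$$\alpha^{p^k}(\gamma)=\gamma\cdot(1+\alpha+\dots+\alpha^{p^k-1})\chi(\gamma)=\gamma\cdot p^k\varepsilon_k\chi(\gamma).\tag{6}$$
Let $W=\chi(\Gamma')\le Y$, of rank $s$. If $s=0$, then $\Gamma''=\Gamma'$ and Step 3 finishes the proof. Let $s\ge1$. By elementary divisors choose the basis $f_1,\dots,f_r$ of $Y$ such that $w_i=p^{c_i}f_i$ $(1\le i\le s)$ is a basis of $W$; the filtration $P^i=I_Y^i\Lambda$ does not depend on the basis. The homomorphisms of groups $\gamma\mapsto(\gamma,\chi(\gamma))$ and $(\gamma,w)\mapsto\gamma\cdot p^k\varepsilon_kw$ induce ring homomorphisms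
$$\tau:\Lambda'\to\mathbb F_p[[\Gamma'\times W]],\qquad ev_k:\mathbb F_p[[\Gamma'\times W]]\to\Lambda'.$$
By (6), $ev_k\circ\tau=\alpha^{p^k}$, and $ev_k$ is the identity on $\Lambda'=\mathbb F_p[[\Gamma'\times1]]$. With $U_i=w_i-1$ we have $\mathbb F_p[[\Gamma'\times W]]=\Lambda'[[U_1,\dots,U_s]]$, with central variables.

**Step 5: the evaluations $ev_k$ detect nonzero elements.** *Claim: if $\Phi=\sum_{\mathbf j}\phi_{\mathbf j}U^{\mathbf j}\ne0$, then $ev_k(\Phi)\neq0$ for all large $k$.* Let $Q_i=p^{k+c_i}$, and write $\varepsilon_kf_i=f_i+pg$ with $g\in Y$. In the commutative ring $\mathbb F_p[[Y]]$ of characteristic $p$ (group elements multiplicative),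
$$ev_k(U_i)=(f_ig^p)^{Q_i}-1=(f_ig^p-1)^{Q_i},\qquad f_ig^p-1=\zeta_i+f_i(g-1)^p,$$
so $ev_k(U_i)$ has leading form $\zeta_i^{Q_i}$. For $\mathbf j\in\mathbb N^s$ let $\|\mathbf j\|=\sum_ip^{c_i}j_i$. Let $\nu=\min\{\|\mathbf j\|:\phi_{\mathbf j}\ne0\}$, let $\mathcal J$ be the finite set of $\mathbf j$ with $\phi_{\mathbf j}\ne0$ and $\|\mathbf j\|=\nu$, let $e=\min_{\mathbf j\in\mathcal J}v(\phi_{\mathbf j})$, and take $k$ with $p^k>e$. The term $ev_k(\phi_{\mathbf j}U^{\mathbf j})$ has order $v(\phi_{\mathbf j})+p^k\|\mathbf j\|$. The sum of the terms with $\|\mathbf j\|\ge\nu+1$ lies in the closed ideal $P^{p^k(\nu+1)}$, and $p^k(\nu+1)>p^k\nu+e$. Hence $ev_k(\Phi)\in P^{p^k\nu+e}$, with component of degree $p^k\nu+e$ equal to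
$$\sum_{\mathbf j\in\mathcal J,\ v(\phi_{\mathbf j})=e}\sigma(\phi_{\mathbf j})\,\zeta_1^{Q_1j_1}\cdots\zeta_s^{Q_sj_s}.$$
Each $\sigma(\phi_{\mathbf j})$ is homogeneous of degree $e<p^k\le Q_i$ in the variables $\zeta$. So in each monomial of the $\mathbf j$-th term, $j_i$ is the integer quotient of the exponent of $\zeta_i$ by $Q_i$. Terms with different $\mathbf j$ share no monomial, and the sum is nonzero. This proves the claim.

**Step 6: $\xi\in Q(\Gamma^\alpha)$.** By Step 3 write $\xi=a^{-1}b=b_1a_1^{-1}$ with $a,b,a_1,b_1\in\Lambda'$. As $\alpha^{p^k}(\xi)=\xi$, we have $\alpha^{p^k}(b)=\alpha^{p^k}(a)\xi$, i.e. $\alpha^{p^k}(b)a_1=\alpha^{p^k}(a)b_1$ for all $k$. So $\Phi=\tau(b)a_1-\tau(a)b_1$ satisfies $ev_k(\Phi)=0$ for all $k$, and the claim gives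
$$\tau(b)a_1=\tau(a)b_1.\tag{7}$$
In the model case we now set $t=0$. Here we compare coefficients in coordinates adapted to $\Gamma''$. Choose $s_i\in\Gamma'$ with $\chi(s_i)=w_i$. The map $\mathbb Z_p^s\times\Gamma''\to\Gamma'$, $(t,\gamma)\mapsto s_1^{t_1}\cdots s_s^{t_s}\gamma$, is a homeomorphism, because $\chi(s_1^{t_1}\cdots s_s^{t_s}\gamma)=\sum t_iw_i$ determines $t$. Under the induced linear bijection $\mathbb F_p[[\mathbb Z_p^s\times\Gamma'']]\to\Lambda'$, the monomials in the standard generators minus $1$ go to $S^{\mathbf j}=(s_1-1)^{j_1}\cdots(s_s-1)^{j_s}$. So by (1) each element of $\Lambda'$ is uniquely a sum $\sum_{\mathbf j}S^{\mathbf j}a'_{\mathbf j}$ with $a'_{\mathbf j}\in\Lambda(\Gamma'')$. Write $a=\sum S^{\mathbf j}a'_{\mathbf j}$ and $b=\sum S^{\mathbf j}b'_{\mathbf j}$ in this way. Likewise, with $s_i'=\tau(s_i)=(s_i,w_i)$, the map $\mathbb Z_p^s\times\Gamma'\to\Gamma'\times W$, $(t,\gamma)\mapsto s_1'^{t_1}\cdots s_s'^{t_s}\gamma$, is a homeomorphism. So elements of $\mathbb F_p[[\Gamma'\times W]]$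 are uniquely $\sum S'^{\mathbf j}c_{\mathbf j}$ with $c_{\mathbf j}\in\Lambda'$, where $S'^{\mathbf j}=(s'_1-1)^{j_1}\cdots(s'_s-1)^{j_s}$. As $\tau$ is the identity on $\Gamma''$, $\tau(a)=\sum S'^{\mathbf j}a'_{\mathbf j}$ and $\tau(b)=\sum S'^{\mathbf j}b'_{\mathbf j}$. Now (7) reads $b'_{\mathbf j}a_1=a'_{\mathbf j}b_1$ for all $\mathbf j$. Choosing $\mathbf j$ with $a'_{\mathbf j}\ne0$, we get $\xi=b_1a_1^{-1}=a_{\mathbf j}'^{-1}b'_{\mathbf j}\in Q(\Gamma'')=Q(\Gamma^\alpha)$. $\square$

In Example A, Steps 2 and 3 bring $\xi$ from $Q(\Gamma)$ to $Q(\langle y,z\rangle)$, and Steps 4–6 from there to $Q(\langle y\rangle)$. In Example B, Steps 2 and 3 do nothing and Steps 4–6 do everything.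

## 6. Coinvariants of augmentation ideals

Let $N\lhd F$, $\Gamma=F/N$, $Z\le\Gamma$, and let $\hat Z\le F$ be the preimage of $Z$. We compare $(I_{\hat Z})_N$, a $\Lambda(Z)$-module, with $(I_F)_N$. First, independence in $(I_{\hat Z})_N$. Note that $\hat Z$ may have infinite rank. A basis converging to $1$ is a free generating set $X$ such that every open subgroup contains all but finitely many elements of $X$; a finite basis is an example.

**Lemma 13.** Let $E$ be a free pro-$p$ group and let $h_0,\dots,h_m\in E$ be linearly independent modulo $\Phi(E)$. Then $h_0,\dots,h_m$ are part of a basis of $E$ converging to $1$.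

*Proof.* The profinite $\mathbb F_p$-space $E/\Phi(E)$ has continuous functionals dual to the images $\bar h_j$; the intersection $C$ of their kernels is a closed complement of the span of the $\bar h_j$. The space $C$ has a basis converging to $0$, dual to a basis of its discrete dual space. Lift this basis by a continuous section $E/\Phi(E)\to E$ with $0\mapsto1$, and add the $h_j$. The resulting set $X$ converges to $1$ and generates $E$ modulo $\Phi(E)$, hence generates $E$. The epimorphism $\theta:F(X)\to E$ from the free pro-$p$ group on $X$ is an isomorphism modulo Frattini subgroups. As $E$ is projective, there is $\eta:E\to F(X)$ with $\theta\eta=\mathrm{id}$. Modulo Frattini subgroups $\eta$ is inverse to $\theta$, so $\eta$ is onto modulo $\Phi(F(X))$, hence onto. So $\eta$, and with it $\theta$, is an isomorphism. $\square$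

**Lemma 14.** If $h_0,\dots,h_m\in\hat Z$ are linearly independent modulo $\Phi(\hat Z)$, then $[h_0],\dots,[h_m]\in(I_{\hat Z})_N$ are linearly independent over $\Lambda(Z)$.

*Proof.* The purpose is to build the Fox derivative with respect to $h_j$. As a closed subgroup of $F$, $\hat Z$ is free pro-$p$. By Lemma 13, the $h_j$ belong to a basis $X$ of $\hat Z$ converging to $1$. The group $\Lambda(Z)\rtimes Z$, with $Z$ acting by left multiplication, is pro-$p$. Send $h_j$ to $(1,\bar h_j)$ and every other $x\in X$ to $(0,\bar x)$; this converges to the identity, so it extends to a homomorphism $\hat Z\to\Lambda(Z)\rtimes Z$ over $\hat Z\to Z$. Its first component is a continuous map $\delta_j:\hat Z\to\Lambda(Z)$ with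
$$\delta_j(gh)=\delta_j(g)+\bar g\,\delta_j(h),\qquad\delta_j(h_j)=1,\qquad\delta_j(h_l)=0\ (l\ne j).$$
Extend $\delta_j$ linearly and continuously to $\mathbb F_p[[\hat Z]]$ and restrict it to $I_{\hat Z}$. Since $\delta_j(1)=0$, $g-1\mapsto\delta_j(g)$. As $h(g-1)=(hg-1)-(h-1)\mapsto\delta_j(hg)-\delta_j(h)=\bar h\delta_j(g)$, this map $I_{\hat Z}\to\Lambda(Z)$ is $\mathbb F_p[[\hat Z]]$-linear. It kills $(g-1)m$ for $g\in N$, so it factors through a $\Lambda(Z)$-linear map on $(I_{\hat Z})_N$. Applied to $\sum_lb_l[h_l]=0$ it gives $b_j=0$. $\square$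

**Lemma 15.** The natural $\Lambda(Z)$-linear map $(I_{\hat Z})_N\to(I_F)_N$ is injective.

*Proof.* Let $x\in I_{\hat Z}$ with $x\in I_NI_F$. We show $x\in I_NI_{\hat Z}$.

*Reduction to an element of $N$.* The image of $x$ in $\Lambda(\Gamma)$ is $0$, so its image in $\Lambda(Z)\subseteq\Lambda(\Gamma)$ is $0$. So $x$ lies in $I_N\mathbb F_p[[\hat Z]]$, the closed span of the elements $(g-1)z=(g-1)(z-1)+(g-1)$ with $g\in N$, $z\in\hat Z$. Hence $x\in I_NI_{\hat Z}+I_N$ (a sum of compact subspaces is closed). Next, $gh-1=(g-1)(h-1)+(g-1)+(h-1)$ shows that $g\mapsto g-1$ is a homomorphism from $N$ to the elementary abelian group $I_N/I_NI_N$. Its image is a closed subgroup containing a spanning set, so it is onto, and it kills $\Phi(N)$. As $I_NI_N\subseteq I_NI_{\hat Z}$, we get $x\equiv g-1$ modulo $I_NI_{\hat Z}$ for some $g\in N$, and $g-1\in I_NI_F$.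

*Such a $g$ lies in $\Phi(N)$.* Let $f:N\to\mathbb F_p$ be a homomorphism. Choose a continuous section $s:\Gamma\to F$ with $s(1)=1$, and let $\ell:\mathbb F_p[[F]]\to\mathbb F_p$ be the continuous linear map with $\ell(h\,s(\gamma))=f(h)$ for $h\in N$, $\gamma\in\Gamma$. For $h,h'\in N$,
$$\ell\big((h-1)h's(\gamma)\big)=f(hh')-f(h')=f(h).$$
So $\ell((h-1)m)=f(h)\epsilon(m)$ for $m\in\mathbb F_p[[F]]$, where $\epsilon$ is the augmentation. Hence $\ell$ vanishes on $I_NI_F$, and $0=\ell(g-1)=f(g)$. As $f$ was arbitrary, $g\in\Phi(N)$. Therefore $g-1\in I_NI_N\subseteq I_NI_{\hat Z}$, and $x\in I_NI_{\hat Z}$. $\square$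

## 7. The dimension count and Theorem 1

The count works for a group of automorphisms as soon as the constants are known; we state it in this form so that it serves Theorem 2(a) as well.

**Proposition 16.** Let $P_0\le\operatorname{Aut}(F)$ be a subgroup such that, for every $c$ and $\Gamma=F/\gamma_c(F)$, $Q(\Gamma)^{P_0}=Q(C_\Gamma(P_0))$. Then $d(C_F(P_0))\le n$.

*Proof.* Let $H=C_F(P_0)$, $Z_c=C_{F/\gamma_c(F)}(P_0)$, and let $\hat Z_c$ be its preimage in $F$, i.e. $\hat Z_c=\{x:x^{-1}\alpha(x)\in\gamma_c(F)\text{ for all }\alpha\in P_0\}$. The $\hat Z_c$ decrease, and $\bigcap_c\hat Z_c=H$ because $\bigcap_c\gamma_c(F)=1$. Suppose $d(H)>n$ (possibly infinite).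

**Step 1: choice of $c$.** The aim is to keep $n+1$ elements independent in $\hat Z_c$. There are $h_0,\dots,h_n\in H$ and homomorphisms $\eta_0,\dots,\eta_n:H\to\mathbb F_p$ with $\eta_j(h_l)=\delta_{jl}$. Choose an open normal $U\lhd F$ with $U\cap H\le\bigcap_j\ker\eta_j$. Then $\eta_j$ extends to $HU$ by $hu\mapsto\eta_j(h)$, through $HU/U\cong H/(H\cap U)$. As $HU$ is open and contains $\bigcap_c\hat Z_c$, compactness gives $\hat Z_c\le HU$ for some $c$. Fix it, and put $N=\gamma_c(F)$, $\Gamma=F/N$, $Z=Z_c$, $\hat Z=\hat Z_c$, $K=Q(\Gamma)$. Restricting the extended $\eta_j$ to $\hat Z$ shows that $h_0,\dots,h_n$ are linearly independent modulo $\Phi(\hat Z)$.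

**Step 2: a relation with coefficients in $\Lambda(Z)$.** The space $V=K\otimes_{\Lambda(\Gamma)}(I_F)_N$ has dimension $n$ and contains the free module $(I_F)_N$. Since $\alpha(N)=N$ for $\alpha\in P_0$, $P_0$ acts semilinearly on $V$, and the $n+1$ vectors $[h_j]$ are fixed. They are dependent over $K$, hence by Lemma 5 over $K^{P_0}=Q(Z)$. Clearing denominators on the left, we get $b_0,\dots,b_n\in\Lambda(Z)$, not all zero, with $\sum_jb_j[h_j]=0$ in $(I_F)_N$.

**Step 3: contradiction.** By Lemma 15 the relation $\sum_jb_j[h_j]=0$ already holds in $(I_{\hat Z})_N$. By Lemma 14 all $b_j$ are zero, a contradiction. $\square$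

**Proof of Theorem 1.**

**Step 1: automorphisms that are trivial modulo $p^2$.** Let $\alpha\in\operatorname{Aut}(F)$ act trivially on $F^{ab}/p^2F^{ab}$; its order may be anything. The layer $\gamma_i(F)/\gamma_{i+1}(F)$ is generated by the values of the multilinear commutator map on $F^{ab}$, so $\alpha$ acts on it as the identity modulo $p^2$. Hence $(F/\gamma_c(F),\alpha)$ is admissible for every $c$, with the series of the $\gamma_i(F)/\gamma_c(F)$, trivial layers omitted. By Proposition 12 the hypothesis of Proposition 16 holds for $P_0=\langle\alpha\rangle$, and $d(C_F(\alpha))\le n$.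

**Step 2: the general case.** Let $\alpha$ have order $p^\infty$. Its image in the finite group $\operatorname{Aut}(F^{ab}/p^2F^{ab})$ has order $p^k$ for some $k$, because $\overline{\langle\alpha\rangle}$ is pro-$p$. By Step 1 applied to $\alpha^{p^k}$, the free pro-$p$ group $F_1=C_F(\alpha^{p^k})$ has rank at most $n$. It is $\alpha$-invariant, and $\alpha$ acts on it with finite $p$-power order. By Theorem 3, $C_F(\alpha)=C_{F_1}(\alpha)$ is a free factor of $F_1$. So $d(C_F(\alpha))\le d(F_1)\le n$. $\square$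

Why not use Theorem 3 alone? It would require finite generation of some $C_F(\alpha^{p^k})$, and this is the same problem again: for $\alpha$ as in Step 1, Lemma 10(ii) in all quotients $F/\gamma_c(F)$ gives $C_F(\alpha^p)=C_F(\alpha)$, so the chain $C_F(\alpha)\le C_F(\alpha^p)\le\cdots$ is constant.

**Proof of Theorem 2(b).** For $n=1$ see Section 2. Let $n\ge2$. By Theorem 1 the rank is at most $n$. Proposition 4(i) realizes $0,\dots,n-1$. In Proposition 4(ii) the rank is at least $n$, hence equal to $n$. $\square$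

## 8. Groups of automorphisms

For Theorem 2(a) we must find the constants of a group $P_0$ of automorphisms, which are an intersection of fields $Q(C_\Gamma(\alpha))$. We show that finitely many $\alpha$ suffice and that $Q$ commutes with finite intersections.

**Lemma 17.** Let $\Gamma\in\mathcal N$ and let $P_0$ be a group of automorphisms of $\Gamma$. Then $C_\Gamma(P_0)$ is the intersection of finitely many of the groups $C_\Gamma(\alpha)$, $\alpha\in P_0$.

*Proof.* *Unique roots.* If $x^p=y^p$ in $\Gamma$, then $x=y$: by induction on $m$, $x=yz$ with $z\in Y_1$ central, so $z^p=1$ and $z=1$. Call $\Delta\le\Gamma$ isolated if $\gamma^p\in\Delta$ implies $\gamma\in\Delta$; in $\mathbb Z_p$, for example, only $0$ and $\mathbb Z_p$ are isolated. If $\gamma^p\in C_\Gamma(\alpha)$, then $\alpha(\gamma)^p=\gamma^p$, so $\alpha(\gamma)=\gamma$. Thus each $C_\Gamma(\alpha)$, and each intersection of such groups, is isolated.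

*Dimension.* Put $\dim\Delta=\sum_i\operatorname{rank}_{\mathbb Z_p}(\Delta\cap Y_i)/(\Delta\cap Y_{i-1})$. Let $\Delta_1\le\Delta_2$ be isolated of equal dimension. Each layer of $\Delta_1$ embeds in that of $\Delta_2$ with equal rank, hence with finite index, and $[\Delta_2:\Delta_1]$ is the product of these indices, so it is finite. As $\Delta_2$ is pro-$p$, each $z\in\Delta_2$ has some $z^{p^k}\in\Delta_1$, whence $z\in\Delta_1$. So $\Delta_1=\Delta_2$.

Let $\Delta$ be a finite intersection of groups $C_\Gamma(\alpha)$, $\alpha\in P_0$, of minimal dimension. For $\alpha\in P_0$, $\Delta\cap C_\Gamma(\alpha)$ has the same dimension, so it equals $\Delta$. Hence $\Delta\le C_\Gamma(\alpha)$ for all $\alpha\in P_0$, and $\Delta=C_\Gamma(P_0)$. $\square$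

**Lemma 18.** Let $\Gamma\in\mathcal N$ and $Z_1,Z_2\le\Gamma$. Then $Q(Z_1)\cap Q(Z_2)=Q(Z_1\cap Z_2)$.

*Proof.* Let $\xi=a^{-1}b=b_2a_2^{-1}$ with $a,b\in\Lambda(Z_1)$ and $a_2,b_2\in\Lambda(Z_2)$. Then $ab_2=ba_2$ in $\mathbb F_p[[Z_1Z_2]]\subseteq\Lambda(\Gamma)$, where $Z_1Z_2$ is a closed subset. Let $T=Z_1/(Z_1\cap Z_2)$ and let $s:T\to Z_1$ be a continuous section. The map $T\times Z_2\to Z_1Z_2$, $(t,z)\mapsto s(t)z$, is a homeomorphism: it is onto, and $s(t)z=s(t')z'$ gives $s(t')^{-1}s(t)\in Z_1\cap Z_2$, so $t=t'$ and $z=z'$. For continuous $\psi:T\to\mathbb F_p$, the right $\Lambda(Z_2)$-linear map $\varphi:\mathbb F_p[[Z_1Z_2]]\to\Lambda(Z_2)$ with $s(t)z\mapsto\psi(t)z$ restricts on $\Lambda(Z_1)$ to the map $\varphi_\psi$ of Lemma 9 for $Z_1\cap Z_2\le Z_1$. So it sends $\Lambda(Z_1)$ into $\Lambda(Z_1\cap Z_2)$, and $\psi$ can be chosen with $\varphi(a)\ne0$. Then $\varphi(a)b_2=\varphi(b)a_2$, so $\xi=\varphi(a)^{-1}\varphi(b)\in Q(Z_1\cap Z_2)$. The converse inclusion is clear. $\square$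

**Proof of Theorem 2(a).**

**Step 1: the part that is trivial modulo $p^2$.** Let $P_0$ be the kernel of $P\to\operatorname{Aut}(F^{ab}/p^2F^{ab})$. The group $P/P_0$ is a finite $p$-group, as the closure of $P$ is pro-$p$. Fix $c$ and $\Gamma=F/\gamma_c(F)$. As in the proof of Theorem 1, $(\Gamma,\alpha)$ is admissible for all $\alpha\in P_0$. By Proposition 12,
$$Q(\Gamma)^{P_0}=\bigcap_{\alpha\in P_0}Q(C_\Gamma(\alpha)).$$
By Lemma 17, applied to the group of automorphisms of $\Gamma$ induced by $P_0$, $C_\Gamma(P_0)$ is an intersection of finitely many of the groups $C_\Gamma(\alpha)$, and by Lemma 18 the intersection of the corresponding finitely many fields is $Q(C_\Gamma(P_0))$. So $Q(\Gamma)^{P_0}\subseteq Q(C_\Gamma(P_0))$; the other inclusion is clear. Proposition 16 gives $d(C_F(P_0))\le n$.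

**Step 2: the finite quotient $P/P_0$.** As $P_0$ is normal in $P$, the free pro-$p$ group $C_F(P_0)$ is $P$-invariant, and $P$ acts on it through a finite $p$-group, with fixed group $C_F(P)$. By Theorem 3 this is a free factor of $C_F(P_0)$. Hence $d(C_F(P))\le d(C_F(P_0))\le n$. $\square$
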